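# Permissions and Debts: Non-distributivity of the rK-Degrees of Left-c.e. Reals

## The game $\Gamma(c,N)$

We start with a finite combinatorial game. It has two players, Builder and Responder, a tolerance $c\in\mathbb N$, and levels $1,\dots,N$ with $N\ge 1$. In each round Builder makes a move and Responder answers.

A **move** is "$\alpha$ at level $u$" or "$\beta_j$ at level $u$", where $j\in\{0,1\}$ and $1\le u\le N$.

An **answer** is a pair $(q_0,q_1)\in\{1,\dots,N,\infty\}^2$. If $q_i\le l$ we say that *$A_i$ pays at $l$* in this round. So paying at $l$ implies paying at every $l'\ge l$.

**Counters.** After each round, for each level $l$, we look at the following numbers. Here "since" means *in strictly later rounds*, and if no such round has occurred we count from the start.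

* $a_i(l)$ is the number of rounds in which $A_i$ pays at $l$, since the last move $\beta_i$ at a level $\le l$.
* $e_i(l)$ is the number of rounds in which $A_i$ pays at $l$, since the last move $\alpha$ at a level $\le l$.
* $d(l)$ is the number of moves $\alpha$ at levels $\le l$, since the last round in which $A_0$ or $A_1$ pays at $l$.
* $b(l)$ is $1$ if some move $\alpha$ at a level $\le l$ was made since the last $\beta_0$ or $\beta_1$ move at a level $\le l$, and $0$ otherwise.

**Legality.** The move "$\alpha$ at level $u$" is legal only if $b(l)=0$ for all $l\in[u,N]$. Moves $\beta_j$ are always legal.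

**Winning.** Builder wins as soon as some $a_i(l)$, $e_i(l)$ or $d(l)$ exceeds $c$.

Think of $d(l)$ as Responder's debt at level $l$: Builder has moved $\alpha$ there and nobody has paid. Think of $b(l)=1$ as a blocked level, where $\alpha$ needs the permission of a new $\beta$ move.

The words "strictly later" matter. A payment in answer to a $\beta_i$ move at a level $\le l$ is not counted in $a_i(l)$. A payment in answer to an $\alpha$ move at a level $\le l$ is not counted in $e_i(l)$. An $\alpha$ move is not counted in $d(l)$ if its own answer pays at $l$.

Here is an example with $N=3$. Round 1 is "$\alpha$ at level 2", answered by $(\infty,3)$. Now $b(1)=0$ and $b(2)=b(3)=1$. Since $A_1$ paid at level $3$ only, $a_1(3)=1$, while $e_1(3)=0$. Also $d(1)=0$, $d(2)=1$, and $d(3)=0$ because the answer paid at $3$. Round 2 is "$\beta_1$ at level 3", answered by $(1,\infty)$. Now $b(3)=0$ but still $b(2)=1$. The counter $a_1(3)$ has dropped to $0$. Since $A_0$ paid at all three levels and no $\beta_0$ move was ever made, $a_0=1$ at all levels; likewise $e_0=1$ at all levels, and $d=0$ everywhere. The only legal $\alpha$ move is now at level $3$.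

Read off from the definitions, for constant use:

1. Only a $\beta_i$ move at a level $\le l$ can lower $a_i(l)$. Only an $\alpha$ move at a level $\le l$ can lower $e_i(l)$. Only a payment at $l$ can lower $d(l)$.
2. If $A_i$ pays at $l$ in answer to a move that is not $\beta_i$ at a level $\le l$, then $a_i(l)$ goes up by one. If the answer to an $\alpha$ move at a level $\le l$ does not pay at $l$, then $d(l)$ goes up by one.
3. Moves at levels $>l$ do not affect $b(l)$. A move $\beta_j$ at level $u$ makes $b=0$ on all of $[u,N]$.

## rK-reducibility, distributivity, and what the counters measure

The game is the core of an answer to a question about left-c.e. reals posed in "Calibrating Randomness". We recall the notions involved.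

A real in $[0,1)$ is identified with its binary expansion, and $A\upharpoonright n$ is the string of the first $n$ bits. Dyadic rationals get the expansion ending in $0$s. So $\gamma\upharpoonright n$ can be identified with the integer $\lfloor 2^n\gamma\rfloor$. An arbitrary real $x$ is identified with its fractional part $x-\lfloor x\rfloor$; in particular sums are taken modulo $1$.

**Definition (left-c.e. real).** A real $\alpha$ is left-c.e. if $\{q\in\mathbb Q:q<\alpha\}$ is computably enumerable. The limit of a bounded, nondecreasing, computable sequence of rationals $\alpha_s$ is left-c.e., because $q<\alpha$ if and only if $q<\alpha_s$ for some $s$. For example, $\sum_{e\in W}2^{-e-1}$ is left-c.e. for every c.e. set $W$. Chaitin's halting probability $\Omega$ of a universal prefix-free machine is a $1$-random left-c.e. real.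

**Definition (rK-reducibility).** $B\leqslant_{\mathrm{rK}}A$ if there are a partial computable binary function $f$ and a constant $k$ such that for each $n$ there is $j\le k$ with $f(A\upharpoonright n,j)\downarrow=B\upharpoonright n$.

So $A\upharpoonright n$ determines $B\upharpoonright n$ up to boundedly many candidates. For example, if $B$ is $A$ with its first bit deleted, then $B\upharpoonright n$ is $A\upharpoonright n$ without its first bit, followed by one unknown bit; two candidates suffice, and $B\leqslant_{\mathrm{rK}}A$ with $k=1$. A computable $B$ is reducible to every $A$. The relation is a preorder, and its equivalence classes are the rK-degrees.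

Let $L$ be the set of rK-degrees of left-c.e. reals. We use the following known theorem of Downey, Hirschfeldt and LaForte: $L$ is an upper semilattice, with least element $\mathbf 0$, the degree of the computable sets, and greatest element $\deg_{\mathrm{rK}}(\Omega)$, and for all left-c.e. reals
$$\deg_{\mathrm{rK}}(\alpha)\vee\deg_{\mathrm{rK}}(\beta)=\deg_{\mathrm{rK}}(\alpha+\beta).\tag{1}$$
We call (1) the join theorem.

**Definition (distributive).** An upper semilattice $(L,\leqslant,\vee)$ is distributive if whenever $\mathbf a\leqslant\mathbf b_0\vee\mathbf b_1$, there are $\mathbf a_0\leqslant\mathbf b_0$ and $\mathbf a_1\leqslant\mathbf b_1$ in $L$ with $\mathbf a=\mathbf a_0\vee\mathbf a_1$.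

Subsets of a set under union are distributive: take $\mathbf a_i=\mathbf a\cap\mathbf b_i$. The five-element lattice with bottom $0$, top $1$ and three incomparable elements $a,b_0,b_1$ between them is not. There $a\le 1=b_0\vee b_1$, but $a_i\le a$ and $a_i\le b_i$ force $a_i=0$, and $0\vee 0\ne a$.

The question is whether $L$ is distributive, where all five degrees must be degrees of left-c.e. reals. The answer is no.

**Theorem A.** There are left-c.e. reals $\alpha,\beta_0,\beta_1$ with $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ such that there are no left-c.e. reals $\alpha_0,\alpha_1$ with $\alpha_0\leqslant_{\mathrm{rK}}\beta_0$, $\alpha_1\leqslant_{\mathrm{rK}}\beta_1$ and $\alpha\equiv_{\mathrm{rK}}\alpha_0+\alpha_1$.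

Write $C(x\mid n)$ for plain Kolmogorov complexity given $n$: the length of a shortest program that outputs $x$ on a fixed universal machine with side input $n$.

**Theorem B.** Let $r:\mathbb N\to\mathbb N$ be computable, nondecreasing and unbounded. The reals in Theorem A can be chosen so that every $A$ with $A\leqslant_{\mathrm{rK}}\beta_0+\beta_1$ satisfies $C(A\upharpoonright n\mid n)\le r(n)+O(1)$. So non-distributivity already occurs inside principal ideals $[\mathbf 0,\mathbf b_0\vee\mathbf b_1]$ of $L$ of arbitrarily slowly growing complexity. Unboundedness of $r$ cannot be dropped.

Here is the role of the game. We are Builder; we build $\alpha,\beta_0,\beta_1$ by adding small powers of $2$. An opponent claims a splitting $\alpha_0,\alpha_1$, and $A_0,A_1$ are the current approximations to these reals. We fix lengths $p_1<p_2<\dots<p_N$. A move at level $u$ changes the first $p_l$ bits of the named real exactly for $l\ge u$. "$A_i$ pays at $l$" means that the opponent changes the first $p_l$ bits of $\alpha_i$. The counters measure the opponent's three claims, each with at most $c+1$ candidates.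

* If $\alpha_i\leqslant_{\mathrm{rK}}\beta_i$, then while $\beta_i\upharpoonright p_l$ stands still, $\alpha_i\upharpoonright p_l$ has at most $c+1$ values. It only increases, so it changes at most $c$ times: $a_i(l)\le c$.
* If $\alpha_i\leqslant_{\mathrm{rK}}\alpha$, then in the same way $e_i(l)\le c$.
* If $\alpha\leqslant_{\mathrm{rK}}\alpha_0+\alpha_1$, then while $\alpha_0\upharpoonright p_l$ and $\alpha_1\upharpoonright p_l$ stand still, $\alpha\upharpoonright p_l$ increases at most $c$ times: $d(l)\le c$.

So if Builder wins, the opponent's claim is refuted. The legality rule limits our own moves: it will give $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$.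

## Three small games: $c=0$, one level, and the descending staircase

If $c=0$, Builder wins $\Gamma(0,1)$ in one round. Play $\alpha$ at level $1$. If nobody pays at level $1$, then $d(1)=1>0$. If $A_i$ pays there, then $a_i(1)=1>0$, since no $\beta_i$ move was made.

If $c\ge1$ and $N=1$, Responder survives forever. The strategy is the one that a person trying to *prove* distributivity would try: each change of $\alpha$ is later permitted by a change of some $\beta_j$, so charge it to $\alpha_j$. For any $N$, let the *copying* Responder answer every $\alpha$ move by $(\infty,\infty)$, and a move $\beta_j$ at level $v$ by letting $q_j$ be the least $l\ge v$ with $b(l)=1$ just before the move ($\infty$ if there is none) and $q_{1-j}=\infty$.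

Always $a_j(l)=0$ against this Responder: a payment of $A_j$ at $l$ answers a move $\beta_j$ at a level $v\le q_j\le l$, so it is not counted. Also $d(l)\le1$. Indeed, the second of two $\alpha$ moves at levels $\le l$ is legal only if $b(l)=0$, so some $\beta$ move at a level $\le l$ came in between; the first such move found $b(l)=1$, so its answer paid at $l$. For $N=1$ only the first $\beta$ move after each $\alpha$ move is answered by a payment, so $e_j(1)\le1$ as well, and no counter exceeds $1\le c$.

Copying fails with more levels. Let $N\ge c+1$. Builder plays $\alpha$ at level $1$, which blocks all levels, and then $\beta_0$ at levels $N,N-1,\dots,1$ in this order. Just before the move at level $l$, level $l$ is still blocked, so the copying Responder answers $q_0=l$. Every one of these $N$ payments is also a payment at level $N$, and no $\alpha$ move intervenes. So $e_0(N)=N>c$ and Builder wins. In terms of reals, $\alpha_0\upharpoonright p_N$ changed $N$ times while $\alpha\upharpoonright p_N$ changed once, against $\alpha_0\leqslant_{\mathrm{rK}}\alpha$. The condition on $e_i$ is essential here: without it, answering every $\beta_j$ move at level $v$ by $q_j=v$, $q_{1-j}=\infty$, and every $\alpha$ move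 by $(\infty,\infty)$, keeps $a_j=0$ and $d\le1$ by the arguments just given.

The staircase does not beat every Responder. For instance, Responder can answer the first $\beta_0$ move, at level $N\ge2$, by $q_0=1$, and settle all debts at once. But then $a_0(l)=1$ for all $l<N$: a counter has risen on a long block of levels. Builder's strategy will exploit this alternative. Payments at low levels raise a counter $a_i$ on long blocks; payments only at high levels pile up in $e_i$, or leave debts $d$ unpaid.

## Blocks, and why one attempt at raising the debt fails

A *state* is a finite history of the game. A *block* is a nonempty interval of integers, and $I<J$ means $\max I<\min J$. A block $I$ is *clean* if $b(l)=0$ for all $l\in[\min I,N]$. So if $I$ is clean, every block $J$ with $\min J\ge\min I$ is clean, and a move $\beta_j$ at level $u$ makes every block $J$ with $\min J\ge u$ clean.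

*Forcing* a goal means having a way to play that reaches it after finitely many moves, whatever Responder answers. Fix $c$. For $x,y\in\mathbb N$ let $O(x,y)$ be the following statement.

> For every $n\ge1$ there is $F\ge1$ such that in every $\Gamma(c,N)$, from every state and for every clean block $I$ with $|I|\ge F$, Builder can, by finitely many legal moves at levels in $I$, force a win or a state with a clean block $J\subseteq I$, $|J|\ge n$, such that $a_0\ge x$ on all of $J$ or $a_1\ge y$ on all of $J$.

The statements $O(0,y)$ and $O(x,0)$ hold trivially, with $F=n$ and $J=I$. The statement $O(c+1,c+1)$ says that Builder wins. So we want to get from $O(x,y+1)$ and $O(x+1,y)$ to $O(x+1,y+1)$.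

The pressure comes from debt: if $d>c$ somewhere, Builder wins. Suppose that $V$ is a block with $a_1\ge y$ and $d\ge z$, that $X>V$ is a block with $a_0\ge x$, and that $b=0$ on $[\min V,N]$. Try to increase the debt: play $\alpha$ at level $\min V$. If $A_1$ pays on most of $V$, or $A_0$ pays on all of $X$, a counter has gone up and we are happy. Otherwise the debt is now $z+1$ on the low part of $V$. But level $\min V$ is blocked, and a $\beta$ move at a level $\le\min V$ is needed before we can go on. The move $\beta_1$ would erase $a_1$ on $V$, so we play $\beta_0$ at level $\min V$. Now Responder answers $(\min V,\infty)$. The payment resets $d$ to $0$ on $V$. The $\beta_0$ move has reset $a_0$ to $0$ on $X$, and the payment is not counted in $a_0$, because it answers a $\beta_0$ move. Builder has lost the debt and the counter on $X$.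

The only trace is one unit of $e_0$ on $[\min V,N]$. A second attempt at the same place begins with an $\alpha$ move that erases this unit. The way out, suggested by the staircase, is to make many attempts in parallel: first *all* the $\alpha$ moves, at increasing levels, and only then the cleaning $\beta_0$ moves, at decreasing levels. The resulting free payments then happen with no $\alpha$ move at low levels between them, and they accumulate in $e_0$ or $e_1$.

## Raising a counter, and the win for Builder

**Lemma 2.** $O(x,y+1)$ and $O(x+1,y)$ imply $O(x+1,y+1)$.

*Proof.* Fix $n$. Call a state *good* (for $I$) if Builder has won or there is a clean block $J\subseteq I$ with $|J|\ge n$ and $a_0\ge x+1$ on $J$ or $a_1\ge y+1$ on $J$. A state that is good for a subblock of $I$ is good for $I$. Let $g$ be the length that $O(x,y+1)$ gives for $n$. Let $\mathrm{Prot}(z,n')$ (for $I$) be the statement that there are blocks $V<X$ in $I$ such that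
$$|V|\ge n',\quad |X|\ge n,\quad a_1\ge y\text{ and }d\ge z\text{ on }V,\quad a_0\ge x\text{ on }X,\quad b=0\text{ on }[\min V,N].\tag{2}$$

**Claim P.** For all $z\ge0$ and $n'\ge1$ there is $h_z(n')\ge1$ such that from every state with a clean block $I$, $|I|\ge h_z(n')$, Builder can force, by finitely many legal moves at levels in $I$, a good state or $\mathrm{Prot}(z,n')$.

We prove the claim by induction on $z$.

**Step 1: the case $z=0$.** The purpose is to get $a_1\ge y$ on one block and $a_0\ge x$ on a block above it, with everything clean.

Let $f$ be the length that $O(x+1,y)$ gives for $\max(n,n')$, and let $h_0(n')=f+g$. Take blocks $I_1<I_2$ in $I$ with $\min I_1=\min I$, $|I_1|\ge f$ and $|I_2|\ge g$. Play $O(x+1,y)$ in the clean block $I_1$. The result is a win, or a clean block of length $\ge\max(n,n')$ on which $a_0\ge x+1$ or on which $a_1\ge y$. In the first two cases the state is good. In the last case call the block $V$. Since $V$ is clean, $I_2$ is clean.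

Play $O(x,y+1)$ in $I_2$. The result is a good state, or a block $X\subseteq I_2$ with $|X|\ge n$ and $a_0\ge x$ on $X$. In the second case all moves in $I_2$ were above $V$, so still $a_1\ge y$ and $b=0$ on $V$. But $b$ may be $1$ between $V$ and $X$. So finally play $\beta_1$ at level $\max V+1$, which is a level of $I$ because $V<I_2$. This does not lower $a_0$ on $X$, as it is a $\beta_1$ move. It does not lower $a_1$ on $V$ and does not change $b$ on $V$, as its level is above $V$. It makes $b=0$ on $[\max V+1,N]$. Since $d\ge0$ always, $\mathrm{Prot}(0,n')$ holds.

**Step 2: the layout for $z\to z+1$.** The purpose is to reserve room for $2c+1$ parallel attempts and for one working area above them.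

Let $M=2c+1$ and $h_{z+1}(n')=M\,h_z(n'+n)+g$. Take blocks $I_1<\dots<I_M<Q$ in $I$ with $|I_i|\ge h_z(n'+n)$ and $|Q|\ge g$.

**Step 3: the ascending stage.** The purpose is to make an $\alpha$ move in each of $M$ protected places, from low to high, without cleaning them.

For $i=1,\dots,M$ do the following; $I_i$ will be clean at the start of step $i$. For $i=1$ this holds because $I$ is clean. Using the claim for $z$, force in $I_i$ a good state (then we are done) or $\mathrm{Prot}(z,n'+n)$, with blocks $V_i<X_i$ in $I_i$. Let $s_i$ be the state reached. Then play $\alpha$ at level $\min V_i$, which is legal since $b=0$ on $[\min V_i,N]$. Then play $\beta_1$ at level $\max X_i+1$. This level is at most $\min I_{i+1}$ (at most $\min Q$ if $i=M$), so it lies in $I$. Now $b=0$ on $[\max X_i+1,N]$, so $I_{i+1}$ (or $Q$, if $i=M$) is clean.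

Let $V_i^-$ consist of the lowest $n'$ levels of $V_i$, and $V_i^+=V_i\setminus V_i^-$. So $|V_i^+|\ge n$.

**Step 4: the walls.** The purpose is to show that Responder cannot pay on $V_i^-$ without giving Builder a good state, as long as Builder avoids certain moves.

The *wall hypothesis for $i$* says: all moves since $s_i$, including the present one, are $\alpha$ moves at levels $\ge\min V_i$ or $\beta$ moves at levels $>\max X_i$. Under it, no $\beta$ move at a level $\le\max X_i$ has been made since $s_i$. So $a_1$ on $V_i$ and $a_0$ on $X_i$ have not decreased, and every payment of $A_1$ at a level of $V_i$, and of $A_0$ at a level of $X_i$, has been counted there. At $s_i$ we had $a_1\ge y$ on $V_i$ and $a_0\ge x$ on $X_i$. Hence: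

* If the present answer has $q_1\le\min V_i^+$, then $A_1$ pays on all of $V_i^+$, so now $a_1\ge y+1$ on $V_i^+$. Builder plays $\beta_0$ at level $\min V_i^+$. This makes $V_i^+$ clean and does not lower $a_1$. As $|V_i^+|\ge n$, the state is good.
* If the present answer has $q_0\le\min X_i$, then $A_0$ pays on all of $X_i$, so now $a_0\ge x+1$ on $X_i$. Builder plays $\beta_1$ at level $\min X_i$. This makes $X_i$ clean and does not lower $a_0$. As $|X_i|\ge n$, the state is good.

Builder does this whenever it is possible, interrupting whatever else is being played; then we are done. So assume from now on that it never happens. Then, as long as the wall hypothesis for $i$ persists, every answer has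
$$q_1>\min V_i^+>\max V_i^-\quad\text{and}\quad q_0>\min X_i>\max V_i^-,$$
so no answer pays at any level of $V_i^-$. Hence $d$ is never reset on $V_i^-$. At $s_i$ we had $d\ge z$ there, and the move $\alpha$ at level $\min V_i$ adds one at every level of $V_i^-$. So after that move $d\ge z+1$ on $V_i^-$.

**Step 5: the situation after the ascent.** The purpose is to check that all the walls are still standing.

The moves of the ascending stage after $s_i$ are $\alpha$ at $\min V_i$, then $\beta_1$ at $\max X_i+1$, then moves in blocks $I_{i'}$ with $i'>i$ and moves $\beta_1$ at levels $\max X_{i'}+1$. The last two kinds have levels $>\max I_i\ge\max X_i$. So the wall hypothesis for $i$ holds throughout, and at the end of the ascending stage, for every $i$,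
$$a_1\ge y\ \text{ and }\ d\ge z+1\ \text{ on } V_i^-.\tag{3}$$

**Step 6: the descending stage.** The purpose is to clean one of the places $V_i$ without a payment there, or else to collect $2c+1$ payments that count in $e_0$ or $e_1$.

For $i=M,M-1,\dots,1$ perform sub-stage $i$. Call an answer in sub-stage $i$ *bad* if $A_0$ or $A_1$ pays at level $\max V_i^-$. As soon as a bad answer occurs, sub-stage $i$ ends. Otherwise it runs as follows.

1. Play $\beta_0$ at level $\min V_i$. Now $b=0$ on $[\min V_i,N]$, so $Q$ is clean.
2. Play $O(x,y+1)$ in $Q$. This gives a good state (then we are done) or a block $X\subseteq Q$ with $|X|\ge n$ and $a_0\ge x$ on $X$.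
3. Play $\beta_1$ at level $\max V_i^-+1$, which is a level of $V_i$.

The first item destroys $a_0$ on $X_i$; this is why a new $X$ is produced in $Q$. All moves of sub-stage $i$ satisfy the wall hypothesis for every $j<i$: the $\alpha$ moves are in $Q$, and all $\beta$ moves are at levels $\ge\min V_i>\max X_j$. So the walls for $j<i$ persist, and at the start of each sub-stage $i$ statement (3) still holds for this $i$.

**Step 7: a completed sub-stage.** The purpose is to verify that a sub-stage without a bad answer yields $\mathrm{Prot}(z+1,n')$, with $V=V_i^-$ and the block $X$ from item 2.

Clearly $V<X$, $|V|=n'$ and $|X|\ge n$. We have $d\ge z+1$ on $V$, because an answer paying at a level of $V_i^-$ would pay at $\max V_i^-$ and be bad, so $d$ was not reset. We have $a_1\ge y$ on $V$, because in the sub-stage $\beta_1$ was played only above $V$. We have $a_0\ge x$ on $X$, because item 3 is a $\beta_1$ move. Finally, $b=0$ on $V$ by item 1, since the later $\alpha$ moves are in $Q$, above $V$; and $b=0$ on $[\max V+1,N]$ by item 3. So (2) holds with $z+1$.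

**Step 8: all sub-stages end badly.** The purpose is to show that Builder wins in the remaining case.

Let $\ell^*=\min Q-1$. Each of the $2c+1$ bad answers pays at some $\max V_i^-\le\ell^*$, hence at $\ell^*$. All $\alpha$ moves in the descending stage are in $Q$, at levels $>\ell^*$. By the pigeonhole principle some $A_i$ paid at $\ell^*$ in at least $c+1$ of these $2c+1$ rounds. All these rounds come after the last $\alpha$ move at a level $\le\ell^*$. So $e_i(\ell^*)>c$ and Builder wins. This proves Claim P.

**Step 9: end of the proof of Lemma 2.** The purpose is to turn the debt into a win. Apply Claim P with $z=c+1$ and $n'=1$. The statement $\mathrm{Prot}(c+1,1)$ gives $d\ge c+1$ at some level, which is a win, hence a good state. So from every clean block of length $\ge h_{c+1}(1)$ Builder forces a good state, by legal moves in that block. This is $O(x+1,y+1)$ for the given $n$, with $F=h_{c+1}(1)$. $\square$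

**Theorem 1.** For each $c$ there are $N,T\ge1$ such that Builder has a strategy in $\Gamma(c,N)$ that wins within $T$ rounds.

*Proof.* By induction on $x+y$, $O(x,y)$ holds for all $x,y$: if $x=0$ or $y=0$ it is trivial, and otherwise Lemma 2 applies. Take $O(c+1,c+1)$ with $n=1$, and let $N=F$ and $I=[1,N]$, at the initial state. There $b=0$ everywhere, so $I$ is clean. Builder forces a win, or a block on which $a_0\ge c+1$ or $a_1\ge c+1$, which is also a win. Every play is finite, and Responder has $(N+1)^2$ possible answers per round. So the tree of plays is finitely branching without infinite branches. By König's lemma it is finite, and there is a bound $T$ on the number of rounds. $\square$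

Whether Builder can win $\Gamma(c,N)$ within $T$ rounds is decidable, since the game tree is finite. So from $c$ we can compute, by search, numbers $N_c,T_c\ge1$ and a strategy $S_c$ that wins $\Gamma(c,N_c)$ within $T_c$ rounds. It prescribes a legal move at each state consistent with it in which Builder has not yet won. So a play following $S_c$, stopped when Builder has won, has at most $T_c$ moves.

## Turning winning strategies into three reals

Fix $r$ computable, nondecreasing and unbounded; for Theorem A take $r(n)=n$. Effectively list all tuples
$$(\varphi^0,\varphi^1,f_0,f_1,h_0,h_1,g,c),$$
where $\varphi^i$ is a partial computable function from $\mathbb N$ to $\mathbb Q\cap[0,1)$, $f_i,h_i$ are partial computable from $2^{<\omega}\times\mathbb N$ to $2^{<\omega}$, $g$ is partial computable from $2^{<\omega}\times2^{<\omega}\times\mathbb N$ to $2^{<\omega}$, and $c\in\mathbb N$. A tuple is a claimed splitting together with its reductions.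

**Requirement $R_e$** (for the $e$-th tuple). *Not all* of the following hold.

* $\varphi^i$ is total and nondecreasing, with limit $\alpha_i\in[0,1)$, and $\lim_t\varphi^i(t)\upharpoonright n=\alpha_i\upharpoonright n$ for all $n$ ($i=0,1$).
* For each $n$ and $i$ there is $j\le c$ with $f_i(\beta_i\upharpoonright n,j)=\alpha_i\upharpoonright n$, and there is $j\le c$ with $h_i(\alpha\upharpoonright n,j)=\alpha_i\upharpoonright n$.
* For each $n$ there is $j\le c$ with $g(\alpha_0\upharpoonright n,\alpha_1\upharpoonright n,j)=\alpha\upharpoonright n$.

We build nondecreasing computable sequences of dyadic rationals $\alpha_s,\beta_{0,s},\beta_{1,s}$, starting at $0$, with limits $\alpha,\beta_0,\beta_1$. Adding $2^{-w}$ to one of them is called an addition *at position $w$*. Each requirement plays its game in an interval of positions of its own.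

**Intervals.** Suppose $R_e$, with constant $c$, $N=N_c$ and $T=T_c$, is assigned an interval, and this is the $m$-th interval ever assigned to any requirement. Put $T^{(m)}=T$. Choose the least $B=B^{(m)}\ge0$ that is $\ge$ the right endpoints of all previously assigned intervals and satisfies
$$r(B)\ge4\log_2\Big(m+1+\sum_{i\le m}T^{(i)}\Big).\tag{4}$$
It exists since $r$ is unbounded and nondecreasing. It can be computed, since (4) compares $2^{r(B)}$ with the fourth power of an integer. Let $G\ge2$ be least with $2^G\ge2T$, and put
$$p_l=B+lG\quad(0\le l\le N+1),\qquad E=E^{(m)}=p_{N+1}.$$
The interval is $(B,E]$. In it $R_e$ plays a fresh game $\Gamma(c,N)$ as Builder, with strategy $S_c$. The moves are implemented as follows.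

* "$\alpha$ at level $u$": add $2^{-p_u}$ to $\alpha$ and simultaneously $2^{-E}$ to $\beta_1$.
* "$\beta_j$ at level $u$": add $2^{-p_u}$ to $\beta_j$.

The addition $2^{-E}$ lies beyond all the lengths $p_1,\dots,p_N$ that the game looks at. It is there because legality compares moves within one game only. Many different games may each make an $\alpha$ move without any $\beta$ move; for lengths $n\ge E$, the addition $2^{-E}$ makes such a move visible in $\beta_1\upharpoonright n$.

For an example, let $c=0$ and suppose that the search gave $N=T=1$. Then $G=2$, $p_1=B+2$ and $E=B+4$. The only move adds $2^{-B-2}$ to $\alpha$ and $2^{-B-4}$ to $\beta_1$. We wait until the claims look correct at length $p_1$ before making it. If lower positions stay fixed, the claims cannot look correct again afterwards: the single candidate $f_i(\beta_i\upharpoonright p_1,0)$ is unchanged for $i=0,1$, so the single candidate that $g$ computes for $\alpha\upharpoonright p_1$ is unchanged, but $\alpha\upharpoonright p_1$ has moved.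

**Readiness.** Suppose $k\ge0$ moves have been made in the current game of $R_e$, and Builder has not been found to have won it. $R_e$ is *ready* at stage $s+1$ if there is $t\le s$ (with $t\ge t_{k-1}$ if $k\ge1$) such that, with all computations converging within $s$ steps, $\varphi^0,\varphi^1$ converge and are nondecreasing on $\{0,\dots,t\}$, and for all $l\in[1,N]$ and $i\in\{0,1\}$
$$\varphi^i(t)\upharpoonright p_l\in\{f_i(\beta_{i,s}\upharpoonright p_l,j):j\le c\},\qquad \varphi^i(t)\upharpoonright p_l\in\{h_i(\alpha_s\upharpoonright p_l,j):j\le c\},$$
$$\alpha_s\upharpoonright p_l\in\{g(\varphi^0(t)\upharpoonright p_l,\varphi^1(t)\upharpoonright p_l,j):j\le c\},$$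
where only the convergent values count. Then for the least such $t$ put $t_k=t$ and $A_i^k=\varphi^i(t_k)$. If $k\ge1$, Responder's answer to move $k$ is declared to be $(q_0,q_1)$, where $q_i$ is the least $l\le N$ with $A_i^k\upharpoonright p_l\ne A_i^{k-1}\upharpoonright p_l$, and $\infty$ if there is none.

**Stage $s+1$.** Let $e\le s$ be least such that $R_e$ has no interval, or has an interval and is ready. If there is none, do nothing. In the first case assign an interval to $R_e$. In the second case record $t_k$, and the answer if $k\ge1$. Then, unless Builder has now won the game, make move $k+1$ according to $S_c$; if Builder has won, no move is made and $R_e$ is never again ready in this interval. In both cases cancel the intervals of all $R_{e'}$ with $e'>e$. We say that $R_e$ *acts*. A cancelled interval is never used again.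

## Stable digits and satisfied requirements

In each interval the moves form a play following $S_c$, stopped if Builder wins. So at most $T$ moves are ever made in it. Each move makes at most one addition to each of the three reals.

**Lemma 3.**

(a) The total of all additions ever made to a given one of the three reals in intervals with $B\ge D$ is $<2^{-D}$; each real stays $<1$.

(b) For each interval ever assigned and $1\le l\le N$, the total of all additions ever made to a given real at positions $>p_l$ is $<2^{-p_l}$.

(c) For such $p_l$, $\gamma\in\{\alpha,\beta_0,\beta_1\}$ and any stage $s$, $\gamma_s\upharpoonright p_l=2^{p_l}\cdot(\text{sum of the additions to }\gamma\text{ made by stage }s\text{ at positions}\le p_l)$.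

*Proof.* The purpose is to see that the spacing $G$ prevents carries. For $1\le l\le N+1$, an interval's additions to a given real at positions $\ge p_l$ total at most
$$T2^{-p_l}=T2^{-G}2^{-p_{l-1}}\le2^{-p_{l-1}-1}.\tag{5}$$
With $l=1$ this says that the interval's total for the real is $\le2^{-B-1}$. A later interval has left endpoint $B'\ge E\ge B+2G\ge B+4$. So the total over all intervals with $B\ge D$ is at most $2^{-D-1}(1+\frac1{16}+\frac1{16^2}+\cdots)=2^{-D-1}\cdot\frac{16}{15}<\frac23\,2^{-D}$. This gives (a); for the last part take $D=0$.

For (b), the interval's own positions $>p_l$ are $\ge p_{l+1}$, and by (5) they contribute at most $2^{-p_l-1}$. Later intervals have left endpoint $\ge E\ge p_l+2$ and contribute less than $\frac23 2^{-E}\le\frac16 2^{-p_l}$. Earlier intervals use only positions $\le B<p_l$. The total is less than $\frac23 2^{-p_l}$.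

For (c), additions at positions $\le p_l$ are multiples of $2^{-p_l}$, and by (b) all the others together are less than $2^{-p_l}$. $\square$

**Lemma 4.** In every game, after each recorded answer Builder has not won. Hence whenever $R_e$ with an interval acts, it makes a move.

*Proof.* **Step 1: moves and digits agree.** We need to know that the lengths $p_l$ see the game's moves and nothing else. While $R_e$ keeps its interval, no $R_{e''}$ with $e''<e$ acts, since that would cancel the interval. When $R_e$ received the interval, all intervals of $R_{e'}$ with $e'>e$ were cancelled. So the intervals of such $R_{e'}$ in use during this period were assigned later and lie beyond $E$. Thus, for $1\le l\le N$, the only additions at positions $\le p_l$ in this period come from moves of $R_e$ at levels $\le l$; the extra additions $2^{-E}$ are at a position $>p_l$. By Lemma 3(c), $\beta_i\upharpoonright p_l$ changes exactly when $R_e$ makes a move $\beta_i$ at a level $\le l$, and $\alpha\upharpoonright p_l$ changes, in fact strictly increases, exactly when $R_e$ makes a move $\alpha$ at a level $\le l$.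

Let $\alpha^k,\beta_i^k$ be the values of $\alpha_s,\beta_{i,s}$ when $t_k$ was recorded. This is after move $k$ and before move $k+1$.

**Step 2: payments and approximations agree.** We need to read payments as changes of $A_i$. Since $t_0\le t_1\le\cdots$ and $\varphi^i$ is nondecreasing on $\{0,\dots,t_k\}$, $A_i^k\upharpoonright p_l$ is nondecreasing in $k$. It changes from $k-1$ to $k$ if and only if $A_i$ pays at $l$ in round $k$: for $l<q_i$ there is no change by the choice of $q_i$, and for $l\ge q_i$ the two values already differ in their first $p_{q_i}\le p_l$ bits.

**Step 3: the counters stay at most $c$.** We treat the three kinds in turn.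

* If no move in rounds $u+1,\dots,v$ is $\beta_i$ at a level $\le l$, then $\beta_i^k\upharpoonright p_l=\sigma$ is constant for $u\le k\le v$. By readiness $A_i^k\upharpoonright p_l$ lies in $\{f_i(\sigma,j):j\le c\}$, which has at most $c+1$ elements. Being nondecreasing, it changes at most $c$ times. So $A_i$ pays at $l$ at most $c$ times in these rounds. With $u$ the round of the last $\beta_i$ move at a level $\le l$ (or $u=0$), this gives $a_i(l)\le c$.
* If no move in rounds $u+1,\dots,v$ is $\alpha$ at a level $\le l$, then $\alpha^k\upharpoonright p_l$ is constant for $u\le k\le v$. In the same way, with $h_i$ in place of $f_i$, we get $e_i(l)\le c$.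
* If $A_0,A_1$ do not pay at $l$ in rounds $u+1,\dots,v$, then $A_0^k\upharpoonright p_l$ and $A_1^k\upharpoonright p_l$ are constant for $u\le k\le v$. By readiness, using $g$, $\alpha^k\upharpoonright p_l$ takes at most $c+1$ values for these $k$. It strictly increases at each $\alpha$ move at a level $\le l$, so there are at most $c$ such moves. Hence $d(l)\le c$.

So Builder has not won. $\square$

Since $S_c$ always wins within $T$ rounds, the only possibility left is that Responder at some point fails to answer. This is how requirements get satisfied.

**Lemma 5.** Each $R_e$ acts only finitely often, eventually has a permanent interval, and is satisfied. Also $\lim_s\gamma_s\upharpoonright n=\gamma\upharpoonright n$ for all $n$ and $\gamma\in\{\alpha,\beta_0,\beta_1\}$.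

*Proof.* **Step 1: finitely many actions.** This gives permanent intervals. We use induction on $e$. After all $R_{e''}$, $e''<e$, have stopped acting, an interval of $R_e$ is never cancelled. If $R_e$ has none, then at the next stage $s+1$ with $s\ge e$ it is the least candidate and receives one. So it receives at most one more interval, this one is permanent, and by Lemma 4 each further action is one of at most $T$ moves in it. In particular infinitely many intervals are assigned, and $B^{(m)}\to\infty$.

**Step 2: the limits.** This says that the digits converge to the right values. It suffices to treat $n=p_l$ with $1\le l\le N$ for arbitrarily late intervals, since these lengths are unbounded. Only finitely many intervals have $B<p_l$, and each makes finitely many moves, so only finitely many additions are ever made at positions $\le p_l$. After they have been made, $\gamma_s\upharpoonright p_l$ is constant by Lemma 3(c). By Lemma 3(b), $\gamma$ exceeds $2^{-p_l}(\gamma_s\upharpoonright p_l)$ by less than $2^{-p_l}$. So $\gamma_s\upharpoonright p_l=\gamma\upharpoonright p_l$.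

**Step 3: satisfaction.** Suppose all items listed in $R_e$ hold; we derive one more action of $R_e$. Let $k$ be the final number of moves in the permanent interval, and consider stages after all $R_{e''}$, $e''\le e$, have stopped acting. By Lemma 4 Builder has not won the game. For all large $s$ and all $l\le N$ we have $\alpha_s\upharpoonright p_l=\alpha\upharpoonright p_l$ and $\beta_{i,s}\upharpoonright p_l=\beta_i\upharpoonright p_l$, by Step 2. For a large $t$ (with $t\ge t_{k-1}$ if $k\ge1$) we have $\varphi^i(t)\upharpoonright p_l=\alpha_i\upharpoonright p_l$ for all $l\le N$, by the first item. The other two items then supply the indices $j\le c$ needed for readiness with this $t$, and all computations involved converge within $s$ steps for large $s$. So $R_e$ is ready at some later stage. Since no $R_{e''}$ with $e''<e$ acts any more, $R_e$ acts. This is a contradiction. $\square$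

## Nine candidates: why $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$

**Lemma 6.** $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$.

*Proof.* Fix $n$ and a set $\Pi$ of consecutive stages on which $\beta_{0,s}\upharpoonright n$ and $\beta_{1,s}\upharpoonright n$ are constant. We claim that $\alpha_s\upharpoonright n$ takes at most $9$ values on $\Pi$. An addition made in passing between consecutive stages of $\Pi$ is said to be made in $\Pi$. Additions totaling at least $2^{-n}$ to $\beta_i$ would change $\beta_{i,s}\upharpoonright n$. So every addition to $\beta_0$ or $\beta_1$ in $\Pi$ is at a position $>n$, and for each $\beta_i$ the additions made in $\Pi$ up to any stage of $\Pi$ total less than $2^{-n}$.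

**Step 1: at most one addition to $\alpha$ in $\Pi$ is at a position $\le n$.** This bounds the large jumps of $\alpha$. Suppose there are two, at positions $x,x'\le n$. Let $(B,E]$ be the interval of one of them. If $E\le n$, then $2^{-E}\ge2^{-n}$ is simultaneously added to $\beta_1$, a contradiction. So $n$ lies in $(B,E]$. This holds for both moves, and intervals are disjoint, so both belong to the same interval, hence to the same game. Let $l$ be the larger of the two levels. The second move has level $\le l$, so its legality requires $b(l)=0$. The first move was $\alpha$ at a level $\le l$. So between them there was a $\beta$ move at a level $\le l$, that is, at a position $\le p_l=\max(x,x')\le n$. This is a contradiction.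

**Step 2: additions to $\alpha$ in $\Pi$ at positions $>n$ total at most $5\cdot2^{-n}$.** This bounds the drift of $\alpha$. A position $x$ determines the interval and the level. By legality, between two $\alpha$ moves at position $x$ there is a $\beta$ move of the same game at a level not above theirs, that is, an addition to $\beta_0$ or $\beta_1$ at a position $\le x$. So if $D_x$ is the number of additions to $\beta_0,\beta_1$ in $\Pi$ at positions $\le x$, there are at most $1+D_x$ additions to $\alpha$ in $\Pi$ at position $x$. Let $w$ range, with multiplicity, over the positions of the additions to $\beta_0,\beta_1$ in $\Pi$; all satisfy $w>n$. The total in question is at most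
$$\sum_{x>n}2^{-x}(1+D_x)\le2^{-n}+\sum_w\sum_{x\ge w}2^{-x}=2^{-n}+\sum_w2\cdot2^{-w}\le2^{-n}+4\cdot2^{-n},$$
because $\sum_w2^{-w}\le2\cdot2^{-n}$, at most $2^{-n}$ for each $\beta_i$.

**Step 3: counting values.** This proves the claim. Each stage makes at most one move, so the jump from Step 1, if there is one, divides the stages of $\Pi$ into those before it and those after it. Let $\tau_1$ and $\tau_2$ be the total increases of $2^n\alpha_s$ on the two parts, so $\tau_1+\tau_2\le5$. A nondecreasing quantity that increases by $\tau$ in total has at most $\lceil\tau\rceil+1\le\tau+2$ different integer parts. So $\lfloor2^n\alpha_s\rfloor$ takes at most $(\tau_1+2)+(\tau_2+2)\le9$ values. Without a jump there are at most $5+2=7$.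

**Step 4: the reduction.** This turns the claim into rK-reducibility. For $|\sigma_0|=|\sigma_1|=n$ let $F(\sigma_0,\sigma_1,j)$ be the $(j+1)$-st distinct value of $\alpha_s\upharpoonright n$ found at stages $s$ with $\beta_{0,s}\upharpoonright n=\sigma_0$ and $\beta_{1,s}\upharpoonright n=\sigma_1$. This is partial computable. By monotonicity these stages are consecutive, and for $\sigma_i=\beta_i\upharpoonright n$ they form a final segment of $\mathbb N$, by Lemma 5. On this segment there are at most $9$ values, and $\alpha_s\upharpoonright n=\alpha\upharpoonright n$ for large $s$. So $\alpha\upharpoonright n=F(\beta_0\upharpoonright n,\beta_1\upharpoonright n,j)$ for some $j\le8$.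

By the join theorem (1), $\beta_i\leqslant_{\mathrm{rK}}\beta_0+\beta_1$, via some $F_i$ with bound $k_i$. Hence
$$(\tau,\langle j_0,j_1,j\rangle)\mapsto F(F_0(\tau,j_0),F_1(\tau,j_1),j),\qquad j_0\le k_0,\ j_1\le k_1,\ j\le8,$$
witnesses $\alpha\leqslant_{\mathrm{rK}}\beta_0+\beta_1$. $\square$

## The degree of $\alpha$ does not split

*Proof of Theorem A.* The reals $\alpha,\beta_0,\beta_1$ are left-c.e., as limits of nondecreasing computable sequences of rationals. Put $\mathbf a=\deg_{\mathrm{rK}}(\alpha)$ and $\mathbf b_i=\deg_{\mathrm{rK}}(\beta_i)$. By Lemma 6 and (1), $\mathbf a\leqslant\mathbf b_0\vee\mathbf b_1$. Suppose $\mathbf a=\mathbf a_0\vee\mathbf a_1$ with $\mathbf a_i\leqslant\mathbf b_i$ in $L$; by (1) this is the same as having left-c.e. reals as excluded in Theorem A. Choose left-c.e. $\alpha_i\in[0,1)$ of degree $\mathbf a_i$.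

**Step 1: the functions of the tuple.** We collect the reductions in the form in which requirements use them. We have $\alpha_i\leqslant_{\mathrm{rK}}\beta_i$ via some $f_i$. Since $\mathbf a_i\leqslant\mathbf a$, we have $\alpha_i\leqslant_{\mathrm{rK}}\alpha$ via some $h_i$. By the join theorem $\alpha\leqslant_{\mathrm{rK}}\alpha_0+\alpha_1$ via some $g_0$. For every $n$,
$$\lfloor2^n(\alpha_0+\alpha_1)\rfloor=\lfloor2^n\alpha_0\rfloor+\lfloor2^n\alpha_1\rfloor+\varepsilon\quad\text{with }\varepsilon\in\{0,1\},$$
and $(\alpha_0+\alpha_1)\upharpoonright n$ is this integer modulo $2^n$. So for $|\sigma_0|=|\sigma_1|=n$ let $g(\sigma_0,\sigma_1,2j+\varepsilon)=g_0(\tau_\varepsilon,j)$, where $\tau_\varepsilon$ is the length-$n$ string for $\sigma_0+\sigma_1+\varepsilon\bmod2^n$. Then for each $n$ some index $j$ below a fixed bound gives $g(\alpha_0\upharpoonright n,\alpha_1\upharpoonright n,j)=\alpha\upharpoonright n$. Let $c$ be the maximum of the bounds on the indices involved.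

**Step 2: the approximations.** We need $\varphi^i(t)\upharpoonright n\to\alpha_i\upharpoonright n$ for all $n$. This can fail for an approximation of a dyadic rational from below: $\frac12-2^{-t-2}$ always has first bit $0$, while $\frac12$ has first bit $1$. So if $\alpha_i$ is rational, let $\varphi^i$ be constantly $\alpha_i$. Otherwise let $\varphi^i$ be a computable nondecreasing sequence of rationals in $[0,1)$ converging to $\alpha_i$. Then $2^n\alpha_i$ is not an integer, so $\lfloor2^n\varphi^i(t)\rfloor=\lfloor2^n\alpha_i\rfloor$ once $\varphi^i(t)$ is close enough to $\alpha_i$.

**Step 3: the contradiction.** The tuple $(\varphi^0,\varphi^1,f_0,f_1,h_0,h_1,g,c)$ occurs in the list, and all items of its requirement hold. This contradicts Lemma 5. So $L$ is not distributive. $\blacksquare$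

## Slowly growing complexity in $[\mathbf 0,\mathbf b_0\vee\mathbf b_1]$

*Proof of Theorem B.* Condition (4), not used so far, makes the reals as simple as we like. We use the reals constructed with the given $r$; the proof of Theorem A applies to them.

**Step 1: computing digits from two numbers.** We describe the first $n$ bits by little information. Given $n$, let $m$ be the number of intervals ever assigned with $B<n$. Since $B^{(1)}<B^{(2)}<\cdots$, these are the first $m$ intervals. Let $\kappa$ be the total number of moves ever made in them; so $\kappa\le\sum_{i\le m}T^{(i)}$. From $n,m,\kappa$ we compute $\alpha\upharpoonright n,\beta_0\upharpoonright n,\beta_1\upharpoonright n$ as follows. Run the construction until the first $m$ intervals are assigned and $\kappa$ moves have been made in them. For $\gamma\in\{\alpha,\beta_0,\beta_1\}$ let $\gamma'$ be the sum of the additions to $\gamma$ made in these intervals.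

To see that $\gamma'$ is accurate enough, put $n^*=\max(n,E^{(m)})$, and $n^*=n$ if $m=0$. Then $n^*\le B^{(m+1)}$, because $B^{(m+1)}\ge n$ by the choice of $m$, and $B^{(m+1)}\ge E^{(m)}$ by construction. All positions used in the first $m$ intervals are $\le E^{(m)}$, so $\gamma'$ is a multiple of $2^{-n^*}$. All other additions to $\gamma$ are made in intervals with $B\ge B^{(m+1)}$, and by Lemma 3(a) they total less than $2^{-B^{(m+1)}}\le2^{-n^*}$. So $\gamma\upharpoonright n^*=\gamma'\upharpoonright n^*$, hence $\gamma\upharpoonright n=\gamma'\upharpoonright n$.

**Step 2: the bound for $\beta_0+\beta_1$.** We count the bits used. The pair $(m,\kappa)$ has a code of length at most $2\log_2(m+1)+2\log_2(\kappa+1)+O(1)$. Therefore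
$$C\big((\alpha\upharpoonright n,\beta_0\upharpoonright n,\beta_1\upharpoonright n)\mid n\big)\le4\log_2\Big(m+1+\sum_{i\le m}T^{(i)}\Big)+O(1)\le r(n)+O(1).$$
For $m\ge1$ the last inequality holds because $n>B^{(m)}$ and $r$ is nondecreasing, so $r(n)\ge r(B^{(m)})$, and (4) applies. For $m=0$ the left side is $O(1)$. Now $(\beta_0+\beta_1)\upharpoonright n$ is determined by $\beta_0\upharpoonright n$, $\beta_1\upharpoonright n$ and one carry bit. So $C((\beta_0+\beta_1)\upharpoonright n\mid n)\le r(n)+O(1)$.

**Step 3: the bound below $\beta_0+\beta_1$.** We pass to reducible sets. If $A\leqslant_{\mathrm{rK}}D$ with constant $k$, then $C(A\upharpoonright n\mid n)\le C(D\upharpoonright n\mid n)+O(1)$: to a program for $D\upharpoonright n$ we only prepend an index $j\le k$, written with a fixed number of bits. With $D=\beta_0+\beta_1$ this gives the bound for all $A\leqslant_{\mathrm{rK}}\beta_0+\beta_1$.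

**Step 4: the ideal.** We place the failure inside the ideal. The degrees $\mathbf a,\mathbf b_0,\mathbf b_1$ all lie in $[\mathbf 0,\mathbf b_0\vee\mathbf b_1]$, and this ideal is closed under joins. A splitting of $\mathbf a$ inside it would be a splitting in $L$. So the ideal is itself a non-distributive upper semilattice.

For slowly growing $r$, for instance if $r(n)\le n/2$ for all $n$, it omits $\deg_{\mathrm{rK}}(\Omega)$, since $C(\Omega\upharpoonright n\mid n)\ge n-O(\log n)$. Indeed $\Omega$ is $1$-random, so its prefix-free complexity satisfies $K(\Omega\upharpoonright n)\ge n-O(1)$. A shortest program $p$ for $\Omega\upharpoonright n$ given $n$ has $|p|\le n+O(1)$. Adding self-delimiting codes of $|p|$ and of $n$ gives $K(\Omega\upharpoonright n)\le|p|+O(\log n)$.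

**Step 5: unboundedness is necessary.** We show that no bounded $r$ can work. If $C(A\upharpoonright n\mid n)=O(1)$, then $A$ is computable; this is a theorem in Loveland 1969, credited there to Meyer. So with a bounded $r$ every degree in $[\mathbf 0,\mathbf b_0\vee\mathbf b_1]$ would be $\mathbf 0$. In particular $\mathbf a=\mathbf b_0=\mathbf b_1=\mathbf 0$, and $\mathbf a=\mathbf 0=\mathbf 0\vee\mathbf 0$ would split, contrary to Theorem A. $\blacksquare$
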